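\title{A domain in $\mathbb{R}^4$ on which the Brezis--Nirenberg problem at the first eigenvalue has no solution below the Sobolev level}

\begin{abstract}
We construct a bounded domain $\Omega\subset\mathbb{R}^4$ with smooth boundary on which every nontrivial solution of $-\Delta u=\lambda_1(\Omega)u+u^3$, $u\in H_0^1(\Omega)$, has energy larger than $\frac14S^2$, where $S$ is the best Sobolev constant. Thus the existence, at every Dirichlet eigenvalue, of a solution with energy below $\frac1NS_N^{N/2}$, which holds in dimensions $N\ge5$, does not extend to $N=4$. The domain is a ball with many small holes. As the holes are refined, the equation converges to one that is conformally equivalent to an equation on a large cap of the sphere $\mathbb{S}^4$, where symmetrization gives a lower bound for the energy of sign-changing solutions. Concentrating solutions are excluded by a quantitative Sobolev inequality near the boundary, uniformly in the perforation.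
\end{abstract}

\section{Introduction}

\subsection{The problem and the result}

Let $\Omega\subset\mathbb{R}^N$, $N\ge3$, be a bounded domain, let $2^*=\frac{2N}{N-2}$, and let $0<\lambda_1(\Omega)<\lambda_2(\Omega)\le\lambda_3(\Omega)\le\cdots$ be the Dirichlet eigenvalues of $-\Delta$ on $\Omega$, counted with multiplicity. For $\lambda>0$ the Brezis--Nirenberg problem is
\begin{equation}\label{eq:BN}
-\Delta u=\lambda u+|u|^{2^*-2}u\quad\text{in }\Omega,\qquad u=0\quad\text{on }\partial\Omega .
\end{equation}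
Its weak solutions are the critical points in $H_0^1(\Omega)$ of the energy
\[
I_{\lambda,\Omega}(u)=\frac12\int_\Omega|\nabla u|^2\,dx-\frac\lambda2\int_\Omega u^2\,dx-\frac1{2^*}\int_\Omega|u|^{2^*}\,dx ,
\]
and testing \eqref{eq:BN} with $u$ shows that a solution has $I_{\lambda,\Omega}(u)=\frac1N\int_\Omega|u|^{2^*}dx$. Let $S_N$ be the best constant in the Sobolev inequality
\[
S_N\Big(\int_{\mathbb{R}^N}|u|^{2^*}dx\Big)^{2/2^*}\le\int_{\mathbb{R}^N}|\nabla u|^2dx,\qquad u\in D^{1,2}(\mathbb{R}^N),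
\]
where $D^{1,2}(\mathbb{R}^N)$ is the completion of $C_c^\infty(\mathbb{R}^N)$ in the norm $\|\nabla u\|_{L^2}$. The constant is attained by the multiples of $(1+|x|^2)^{-(N-2)/2}$. The following two facts are known.
\begin{itemize}
\item[(a)] If $N\ge5$, then for every $\lambda=\lambda_n(\Omega)$, $n\ge1$, problem \eqref{eq:BN} has a nontrivial solution with $I_{\lambda,\Omega}(u)<\frac1NS_N^{N/2}$.
\item[(b)] (Clapp--Weth) Let $N\ge4$. Problem \eqref{eq:BN} has at least $\lceil\frac{N+2}2\rceil$ pairs of nontrivial solutions if $0<\lambda<\lambda_1(\Omega)$, at least $\lceil\frac{N+1}2\rceil$ pairs if $\lambda_n(\Omega)<\lambda<\lambda_{n+1}(\Omega)$, and at least $\lceil\frac{N+1-m}2\rceil$ pairs if $\lambda=\lambda_{n+1}(\Omega)=\dots=\lambda_{n+m}(\Omega)$ is an eigenvalue of multiplicity $m<N+2$. These solutions satisfy $I_{\lambda,\Omega}(u)<\frac2NS_N^{N/2}$.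
\end{itemize}
For $N=4$ and $\lambda$ an eigenvalue, (b) gives only the bound $\frac2NS_N^{N/2}$. The question that we answer comes from \cite{ball}: does (a) hold for $N=4$? That is, for every bounded domain $\Omega\subset\mathbb{R}^4$ and every $n\ge1$, does \eqref{eq:BN} with $\lambda=\lambda_n(\Omega)$ have a nontrivial solution with $I_{\lambda,\Omega}(u)<\frac14S_4^2$? The answer is no, already for $n=1$.

\begin{theorem}\label{thm:main}
There is a bounded domain $\Omega\subset\mathbb{R}^4$ with smooth boundary such that, for $\lambda=\lambda_1(\Omega)$, every nontrivial solution $u\in H_0^1(\Omega)$ of \eqref{eq:BN} satisfies $\int_\Omega u^4\,dx>S_4^2$, that is, $I_{\lambda,\Omega}(u)>\frac14S_4^2$.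
\end{theorem}

We make no claim about the higher eigenvalues. Since $\lambda_1(\Omega)$ is simple, fact (b) with $m=1$ provides two pairs of solutions on the domain of Theorem~\ref{thm:main}; their energies lie between $\frac14S_4^2$ and $\frac12S_4^2$.

From now on $N=4$ and $S=S_4$, the $L^p$ norm is written $|\cdot|_p$, $u^\pm=\max(\pm u,0)$, and $B_r$ is the open ball of radius $r$ about the origin. We fix the normalization
\[
U(x)=\frac{\sqrt8}{1+|x|^2},\qquad U_{\epsilon,y}(x)=\frac1\epsilon\,U\Big(\frac{x-y}\epsilon\Big),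
\]
for which $-\Delta U=U^3$ and $|\nabla U_{\epsilon,y}|_2^2=|U_{\epsilon,y}|_4^4=S^2$. These \emph{bubbles} solve the equation with $\lambda=0$ on $\mathbb{R}^4$, they all have energy $\frac14S^2$, and they tend weakly to zero as $\epsilon\to0$. The level in the question is thus the energy of one bubble.

\subsection{A bubble against the first eigenfunction}\label{ss:count}

The computation below is not used in the proof; it shows what is special about $N=4$. Let $\lambda=\lambda_1(\Omega)$, let $e>0$ be the first eigenfunction, and let $\mathcal{Q}(v)=|\nabla v|_2^2-\lambda|v|_2^2$. Testing \eqref{eq:BN} with $e$ gives $\int u^3e=0$. So every nontrivial solution changes sign, and $\beta=0$ minimizes the convex function $\beta\mapsto|u+\beta e|_4^4$. Since $\mathcal{Q}(u)=|u|_4^4$, a solution satisfies $|u|_4^2=J(u)$, where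
\[
J(v)=\frac{\mathcal{Q}(v)}{\min_{\beta\in\mathbb{R}}|v+\beta e|_4^2},
\]
and a solution below the level $\frac14S^2$ is in particular a function with $J<S$.

The natural candidate is a truncated bubble $u_\epsilon=\zeta U_{\epsilon,y}$, with $\zeta\in C_c^\infty(\Omega)$, $0\le\zeta\le1$, and $\zeta=1$ near $y$. Scaling gives
\[
|\nabla u_\epsilon|_2^2=S^2+O(\epsilon^2),\qquad|u_\epsilon|_4^4=S^2+O(\epsilon^4),\qquad|u_\epsilon|_2^2=16\pi^2\epsilon^2\log\tfrac1\epsilon+O(\epsilon^2).
\]
Thanks to the logarithm, $\mathcal{Q}(u_\epsilon)/|u_\epsilon|_4^2<S$ for small $\epsilon$, and one might guess that the logarithm also rescues (a) in dimension four. But $J$ has a smaller denominator. We have $\int u_\epsilon^3e=\epsilon\,e(y)\int U^3+o(\epsilon)$, $\int u_\epsilon^2e^2=O(\epsilon^2\log\frac1\epsilon)$ and $\int u_\epsilon e^3=O(\epsilon)$. Expanding the fourth power with $\beta=-\delta\epsilon^{1/3}$,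
\[
|u_\epsilon+\beta e|_4^4=S^2-\Big(4\delta\,e(y)\int U^3-\delta^4|e|_4^4\Big)\epsilon^{4/3}+o(\epsilon^{4/3}),
\]
and the bracket is positive for small $\delta>0$. A loss of order $\epsilon^{4/3}$ outweighs the gain of order $\epsilon^2\log\frac1\epsilon$, so $J(u_\epsilon)>S$ for small $\epsilon$. In dimension $N\ge5$ the two competing terms $\beta\epsilon^{(N-2)/2}$ and $|\beta|^{2^*}$ balance at the order $\epsilon^{N(N-2)/(N+2)}$, and this exponent exceeds the exponent $2$ of the gain.

\subsection{The plan of the proof}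

The count above leaves two possibilities open. A solution of low energy may look like a bubble placed near $\partial\Omega$, where $e$ is small; or it may not look like a bubble at all.

The second possibility dictates the choice of the domain. Testing with $u^\pm$ gives $\mathcal{Q}(u^\pm)=|u^\pm|_4^4$, so $|u^\pm|_4^2$ is at least the infimum of $\mathcal{Q}(v)/|v|_4^2$ over functions supported where $u^\pm>0$, and we want the squares of the two infima to add up to more than $S^2$. On a subdomain $\omega\subset\Omega$ the elementary lower bound for this infimum is $(1-\lambda_1(\Omega)/\lambda_1(\omega))S$. If $\Omega$ is a ball and both pieces are replaced by balls of half the volume, then $\lambda_1(\omega)=\sqrt2\,\lambda_1(\Omega)$ by scaling, and the two squares add up to $2(1-2^{-1/2})^2S^2<\frac15S^2$, far too little. On the sphere $\mathbb{S}^4$ the situation is better: the first eigenvalue of $-\Delta_{\mathbb{S}^4}$ is $0$, and the first Dirichlet eigenvalue $\nu$ of the complement of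 a small cap is small, so that the factor $1-\nu/\lambda_1(\omega)$ is close to $1$ unless $\omega$ fills almost everything. Section~\ref{sec:caps} shows that two disjoint pieces of such a complement cost more than $S^2$. By stereographic projection this yields, in Section~\ref{sec:limit}, the bound $|u|_4^4>S^2$ for an equation $-\Delta u=qu+u^3$ on a Euclidean ball $B_R$, with a nonconstant potential $q$.

To reach this equation from \eqref{eq:BN}, whose potential is constant, we perforate the ball. Section~\ref{sec:domains} constructs domains $\Omega_\eta$, with holes of size $\eta^2$ at spacing $\eta$, whose first eigenvalue is a fixed number $\Lambda$ and whose first eigenfunction is explicit; as $\eta\to0$ the holes act as the potential $\Lambda-q$. Section~\ref{sec:reduction} shows that solutions on $\Omega_\eta$ with $|u|_4^4\le S^2$ must approach a single bubble as $\eta\to0$. Section~\ref{sec:bubble} excludes this: the condition $\int u^3e=0$ pushes the bubble toward the complement of $\Omega_\eta$,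 where the Sobolev inequality improves by more than the term $\Lambda\int u^2$ can compensate.

Two textbook facts are used throughout, for bounded domains in $\mathbb{R}^4$ and for caps in $\mathbb{S}^4$.
\begin{itemize}
\item[(F1)] The first Dirichlet eigenvalue of a connected open set is simple and has a positive eigenfunction $\varphi_1$. An eigenfunction $z\in H_0^1$ with $z>0$ belongs to $\lambda_1$, because $\int z\varphi_1>0$ rules out orthogonality. The first eigenvalue does not increase when the set is enlarged.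
\item[(F2)] If the boundary is smooth, an $H^1$ function on the whole space that vanishes almost everywhere outside the set lies in $H_0^1$ of the set.
\end{itemize}

\section{Sobolev quotients of spherical caps}\label{sec:caps}

Let $\theta$ be the geodesic distance from the north pole of $\mathbb{S}^4$, and let $C_\alpha=\{\theta<\alpha\}$, $0\le\alpha\le\pi$. We call a function of $\theta$ \emph{radial}. For radial $v$,
\[
\int_{C_\alpha}v=|\mathbb{S}^3|\int_0^\alpha v\sin^3\theta\,d\theta,\qquad|\nabla v|=|v'|,\qquad\Delta v=\frac{(\sin^3\theta\,v')'}{\sin^3\theta}.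
\]
The function $\cos\theta$ satisfies $-\Delta\cos\theta=4\cos\theta$, so $\lambda_1(C_{\pi/2})=4$ by (F1). Let $\ell(\alpha)=\lambda_1(C_{\pi-\alpha})$ be the first eigenvalue of the complement of a closed cap of radius $\alpha$. It is positive and nondecreasing in $\alpha\in(0,\pi)$, and $\ell(\tau)\to0$ as $\tau\to0$: the Lipschitz function that equals $1$ on $C_{\pi-2\tau}$, vanishes at $\theta=\pi-\tau$ and is linear in $\theta$ in between has Dirichlet integral at most $\tau^{-2}|C_{2\tau}|=O(\tau^2)$.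

For $\nu\ge0$ and $\alpha\in(0,\pi)$ put
\[
s_\nu(\alpha)=\inf\bigg\{\frac{\int_{C_\alpha}(|\nabla v|^2-\nu v^2)}{|v|_4^2}\;:\;0\ne v\in H_0^1(C_\alpha)\text{ radial}\bigg\}.
\]
Extension by zero shows that $s_\nu(\alpha)$ is nonincreasing in $\alpha$; it is also nonincreasing in $\nu$; and $\int v^2\le\lambda_1(C_\alpha)^{-1}\int|\nabla v|^2$ gives
\begin{equation}\label{eq:factor}
s_\nu(\alpha)\ge\Big(1-\frac\nu{\lambda_1(C_\alpha)}\Big)s_0(\alpha)\qquad\text{if }\nu\le\lambda_1(C_\alpha).
\end{equation}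
The infimum may be taken over radial Lipschitz functions with compact support in $C_\alpha$: approximate a radial $v$ in $H^1$ by functions in $C_c^\infty(C_\alpha)$ and average these over the rotations that fix the pole, an operation that fixes $v$ and does not increase the $H^1$ norm.

\subsection{From sign-changing functions to two caps}

For $0\le v\in H^1(\mathbb{S}^4)$, the symmetric decreasing rearrangement $v_*$ is the radial nonincreasing function whose superlevel sets have the same measure as those of $v$. It has the same $L^2$ and $L^4$ norms as $v$, and the P\'olya--Szeg\H{o} inequality on the sphere states that $v_*\in H^1(\mathbb{S}^4)$ and $\int|\nabla v_*|^2\le\int|\nabla v|^2$; see \cite{Baernstein}.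

\begin{lemma}\label{lem:twocaps}
Let $\nu\ge0$ and $\tau\in[0,\pi)$. Let $v\in H^1(\mathbb{S}^4)$ vanish almost everywhere outside $C_{\pi-\tau}$, and assume that $v^+\ne0$, $v^-\ne0$ and $\int(|\nabla v^\pm|^2-\nu(v^\pm)^2)=|v^\pm|_4^4$. Then there are $\alpha_\pm\in(0,\pi)$ with
\[
|C_{\alpha_+}|+|C_{\alpha_-}|\le|\mathbb{S}^4|-|C_\tau|,\qquad|v^\pm|_4^2\ge s_\nu(\alpha_\pm).
\]
\end{lemma}

\begin{proof}
Define $\alpha_\pm$ by $|C_{\alpha_\pm}|=|\{v^\pm>0\}|$. The two sets have positive measure and are, up to null sets, disjoint subsets of $C_{\pi-\tau}$, whose measure is $|\mathbb{S}^4|-|C_\tau|$. The rearrangement $(v^\pm)_*$ vanishes outside $C_{\alpha_\pm}$, so it lies in $H_0^1(C_{\alpha_\pm})$ by (F2), and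
\[
|v^\pm|_4^4\ge\int\big(|\nabla(v^\pm)_*|^2-\nu(v^\pm)_*^2\big)\ge s_\nu(\alpha_\pm)\,|v^\pm|_4^2 .\qedhere
\]
\end{proof}

\subsection{Unfolding a cap onto $\mathbb{R}^4$}

We need lower bounds for $s_\nu(\alpha)$ in terms of $S$, so we carry radial functions on a cap to radial functions on $\mathbb{R}^4$. The Dirichlet integral of a radial function is preserved by a change of the radial variable that matches the radial harmonic functions of the two spaces. On $\mathbb{R}^4$ this function is $r^{-2}$. On the sphere it is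
\[
E(\theta)=\frac{\cos\theta}{\sin^2\theta}+\log\cot\frac\theta2=\frac{\cos\theta}{\sin^2\theta}+\operatorname{artanh}(\cos\theta),
\]
since differentiation gives $E'=-\frac1{\sin\theta}-\frac{2\cos^2\theta}{\sin^3\theta}-\frac1{\sin\theta}=-\frac2{\sin^3\theta}$. Note that $E(\pi-\theta)=-E(\theta)$, and that $\sin\phi\ge2\phi/\pi$ on $[0,\frac\pi2]$ gives
\begin{equation}\label{eq:Ebound}
0\le E(\theta)=2\int_\theta^{\pi/2}\frac{d\phi}{\sin^3\phi}\le4\theta^{-2}\qquad\big(0<\theta\le\tfrac\pi2\big).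
\end{equation}
The substitution $r^{-2}=E(\theta)-E(\alpha)$ maps $C_\alpha$ onto $\mathbb{R}^4$. We state it with a weight $h$ that absorbs a term $\mu v^2$; the cases $h=1$ and $h=\cos\theta$ will both be used.

\begin{lemma}\label{lem:unfold}
Let $\alpha\in(0,\pi)$, $\mu\ge0$, and let $h$ be a smooth radial function on $\mathbb{S}^4$ with $-\Delta h=\mu h$, $h(0)=1$ and $h>0$ for $0\le\theta\le\alpha$. Then
\[
s_\mu(\alpha)\ge S\,m^{-3/2},\qquad m=\sup_{0<\theta<\alpha}\;h(\theta)^2\sin^2\theta\cdot2\int_\theta^\alpha\frac{d\phi}{h(\phi)^2\sin^3\phi}.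
\]
\end{lemma}

\begin{proof}
Let $v$ be radial, Lipschitz and compactly supported in $C_\alpha$, and write $v=hz$. The pointwise identity
\begin{equation}\label{eq:groundstate}
|\nabla(hz)|^2=h^2|\nabla z|^2+\nabla h\cdot\nabla(hz^2)
\end{equation}
and the equation of $h$ give $\int(|\nabla v|^2-\mu v^2)=\int h^2|\nabla z|^2$. Define $r(\theta)>0$ by $r^{-2}=2\int_\theta^\alpha h^{-2}\sin^{-3}\phi\,d\phi$. Then $r'=r^3/(h^2\sin^3\theta)$, $r\sim\theta$ as $\theta\to0$, and $r\to\infty$ as $\theta\to\alpha$; also $m=\sup h^2\sin^2\theta/r^2<\infty$. The inverse function $\theta(r)$ has derivative $h^2\sin^3\theta/r^3\le m^{3/2}/h$, which is bounded, so $w(x)=z(\theta(|x|))$ is Lipschitz with compact support in $\mathbb{R}^4$. Changing variables,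
\[
\int_0^\infty w_r^2\,r^3dr=\int_0^\alpha z_\theta^2\,\frac{r^3}{r'}\,d\theta=\int_0^\alpha h^2z_\theta^2\sin^3\theta\,d\theta,
\]
\[
\int_0^\infty w^4r^3dr=\int_0^\alpha\frac{v^4}{h^4}\,r^3r'\,d\theta=\int_0^\alpha v^4\Big(\frac r{h\sin\theta}\Big)^6\sin^3\theta\,d\theta\ge m^{-3}\int_0^\alpha v^4\sin^3\theta\,d\theta .
\]
Multiply by $|\mathbb{S}^3|$ and apply the Sobolev inequality to $w$.
\end{proof}

For $h=1$ the constant $m$ can be bounded in closed form. Let $\psi(\xi)=\operatorname{artanh}\xi-\frac1\xi$, an increasing continuous bijection from $(0,1)$ onto $\mathbb{R}$, and let $\xi_k=\psi^{-1}(k)$ for $k\in\mathbb{R}$.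

\begin{lemma}\label{lem:s0}
For $\alpha\in(0,\pi)$ and $k=E(\alpha)$ we have $s_0(\alpha)\ge S\,\xi_k^{3/2}$.
\end{lemma}

\begin{proof}
Take $h=1$ in Lemma~\ref{lem:unfold}. With $\xi=\cos\theta$, the quantity under the supremum is
\[
\sin^2\theta\,(E(\theta)-k)=\Gamma(\xi):=\xi+(1-\xi^2)(\operatorname{artanh}\xi-k),
\]
which is positive for $\xi\in(\cos\alpha,1)$, and $\Gamma'(\xi)=2-2\xi(\operatorname{artanh}\xi-k)$. For $\xi\in(0,1)$ we have $\Gamma'(\xi)\ge0$ exactly when $\psi(\xi)\le k$, so the maximum of $\Gamma$ on $[0,1)$ is attained at $\xi_k$. For $\xi\in(\cos\alpha,0]$, positivity of $\Gamma$ forces $\operatorname{artanh}\xi-k>0$, so $\Gamma'\ge2$ and $\Gamma(\xi)\le\Gamma(0)$. Since $\operatorname{artanh}\xi_k-k=1/\xi_k$, we get $m\le\Gamma(\xi_k)=\xi_k+(1-\xi_k^2)/\xi_k=1/\xi_k$.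
\end{proof}

\subsection{The model case: the whole sphere}

Consider two complementary hemispheres and $\nu=0$. Here $k=E(\frac\pi2)=0$, and $\psi(\frac45)=\log3-\frac54<0$ shows that $\xi_0>\frac45$. By Lemma~\ref{lem:s0},
\[
2\,s_0\big(\tfrac\pi2\big)^2>2\big(\tfrac45\big)^3S^2=1.024\,S^2 :
\]
two hemispheres together cost more than one bubble. For complementary caps $C_\alpha$ and $C_{\pi-\alpha}$ the values of $E$ are $k$ and $-k$, and the same conclusion holds.

\begin{lemma}\label{lem:cubes}
For every $k\in\mathbb{R}$ we have $\xi_k^3+\xi_{-k}^3>1$.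
\end{lemma}

\begin{proof}
It suffices to prove that $\psi(x)+\psi(y)<0$ whenever $x,y\in(0,1)$ and $x^3+y^3=1$. Indeed, if $\xi_k^3+\xi_{-k}^3\le1$, then $x=\xi_k$ and $y=(1-x^3)^{1/3}\ge\xi_{-k}$ would give $\psi(x)+\psi(y)\ge k-k=0$.

From $1-x=y^3/(1+x+x^2)$ and $1-y=x^3/(1+y+y^2)$ we get
\[
\operatorname{artanh}x+\operatorname{artanh}y=\tfrac12\log\Pi-\tfrac32\log(xy),
\]
where $\Pi=(1+x)(1+y)(1+x+x^2)(1+y+y^2)$. Let $s=x+y$ and $P=xy$. Convexity gives $(s/2)^3\le\frac12$, so $s<1.6$ and $P\le s^2/4<0.64$; also $s\ge x^3+y^3=1$. Hence $(1+x)(1+y)=1+s+P<3.24$ and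
\[
(1+x+x^2)(1+y+y^2)=1+s+s^2+P(s+P-1)<1+1.6+2.56+0.64\cdot1.24<5.96 .
\]
So $\Pi<20<e^3$ and $\frac12\log\Pi<\frac32$. With $z=P^{-1/2}$ we have $-\frac32\log P=3\log z$ and $\frac1x+\frac1y\ge2z$. The function $2z-3\log z$ has minimum $3-3\log\frac32>\frac32$. Therefore $\frac1x+\frac1y\ge2z>\frac32+3\log z>\operatorname{artanh}x+\operatorname{artanh}y$.
\end{proof}

These lemmas already settle a model problem, in which the constant function plays the role of the first eigenfunction.

\begin{proposition}\label{prop:model}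
Every weak solution $0\ne v\in H^1(\mathbb{S}^4)$ of $-\Delta v=v^3$ satisfies $|v|_4^4>S^2$.
\end{proposition}

\begin{proof}
Testing with $1$ gives $\int v^3=0$, so $v^+\ne0$ and $v^-\ne0$. Testing with $v^\pm$ gives the identities of Lemma~\ref{lem:twocaps} with $\nu=\tau=0$. The volume inequality means $\alpha_-\le\pi-\alpha_+$, so with $k=E(\alpha_+)$,
\[
|v|_4^4=|v^+|_4^4+|v^-|_4^4\ge s_0(\alpha_+)^2+s_0(\pi-\alpha_+)^2\ge S^2(\xi_k^3+\xi_{-k}^3)>S^2 .\qedhere
\]
\end{proof}

Under stereographic projection the whole sphere corresponds to $\mathbb{R}^4$. To obtain a bounded ball we remove a small cap of radius $\tau$ about the south pole, and the first eigenvalue moves from $0$ to $\nu=\ell(\tau)$. For caps of radius bounded below, this is a small perturbation of Proposition~\ref{prop:model}. It is not so when one cap shrinks: as $\alpha\to0$ we have $k\to\infty$, $\xi_k\to1$, $\xi_{-k}\to0$, and the margin in Lemma~\ref{lem:cubes} vanishes; moreover $\nu$ may then be close to the first eigenvalue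 of the large cap. The next two lemmas treat this regime. The small cap costs $S^2$ up to an exponentially small error, and the large cap, which must leave room for the small one, costs at least a power of $\alpha$.

\subsection{A small cap and a large cap}

\begin{lemma}\label{lem:small}
If $0\le\nu\le4$ and $0<\alpha\le\frac\pi6$, then $s_\nu(\alpha)>0$ and $s_\nu(\alpha)^2\ge S^2\big(1-3e^{-1/(5\alpha^2)}\big)$.
\end{lemma}

\begin{proof}
We have $s_\nu(\alpha)\ge s_4(\alpha)\ge Sm^{-3/2}$ by Lemma~\ref{lem:unfold} with $h=\cos\theta$. Put $x=\sin\theta$, $a=\sin\alpha\le\frac12$, substitute $\xi=\sin\phi$ and use $h\le1$: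
\[
m\le\sup_{0<x<a}\,2x^2\int_x^a\frac{d\xi}{\xi^3(1-\xi^2)^{3/2}}.
\]
For $\xi^2\le\frac14$ we have $(1-\xi^2)^{-3/2}\le1+\frac52\xi^2$, because the left side is convex in $\xi^2$, equality holds at $0$, and $(\frac43)^{3/2}<\frac{13}8$. Integrating,
\[
m\le\sup_{0<x<a}\Big[1+x^2\Big(5\log\frac ax-\frac1{a^2}\Big)\Big].
\]
Write $x=ae^{-y}$. The bracket exceeds $1$ only if $y>1/(5a^2)$, and then it is at most $1+5a^2ye^{-2y}\le1+\frac54(ye^{-y})e^{-y}\le1+e^{-y}$. As $a\le\alpha$, we get $m\le1+e^{-1/(5\alpha^2)}$, and $(1+\sigma)^{-3}\ge1-3\sigma$ finishes the proof.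
\end{proof}

Let $\tau\in(0,\frac\pi2)$, $\nu=\ell(\tau)$, and let $p>0$ be the first eigenfunction of $C_{\pi-\tau}$. It is radial, because $\nu$ is simple and rotations about the axis preserve positive eigenfunctions and their norms; we normalize $p(0)=1$. The equation
\begin{equation}\label{eq:podE}
(\sin^3\theta\,p')'=-\nu\sin^3\theta\,p
\end{equation}
shows that $\sin^3\theta\,p'$ vanishes at $0$ and decreases on $[0,\pi-\tau]$. Hence $p'<0$ on $(0,\pi-\tau]$ and $p\le1$.

\begin{lemma}\label{lem:large}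
There is an absolute constant $c_*>0$ with the following property. Let $\tau,\alpha>0$ and $\alpha'\le\frac\pi2$ satisfy $|C_{\alpha'}|=|C_\alpha|+|C_\tau|$, and let $\nu=\ell(\tau)\le\frac25$. Then $s_\nu(\pi-\alpha')>0$ and $s_\nu(\pi-\alpha')^2\ge c_*\alpha^{14}S^2$.
\end{lemma}

\begin{proof}
We bound the two factors in \eqref{eq:factor}; $c>0$ denotes absolute constants. Note that $\alpha'>\alpha$ and $\alpha'>\tau$.

\emph{The factor $s_0$.} Since $E(\pi-\alpha')=-E(\alpha')$, the number $\xi=\xi_{-E(\alpha')}$ satisfies $\frac1\xi=E(\alpha')+\operatorname{artanh}\xi$. Either $\xi\ge\frac12$, or $\frac1\xi\le4\alpha'^{-2}+1$ by \eqref{eq:Ebound}. In both cases $\xi\ge c\alpha'^2\ge c\alpha^2$, and Lemma~\ref{lem:s0} gives $s_0(\pi-\alpha')^2\ge c\alpha^6S^2$.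

\emph{The eigenvalue factor.} Let $\chi>0$ be the first eigenfunction of $C_{\pi-\alpha'}$, with eigenvalue $\ell(\alpha')$. Test the equation of $\chi$ with $p-p(\pi-\alpha')\in H_0^1(C_{\pi-\alpha'})$ and the equation of $p$ with $\chi$. Both left sides equal $\int\nabla p\cdot\nabla\chi$, so
\[
\ell(\alpha')\int\chi p-\ell(\alpha')\,p(\pi-\alpha')\int\chi=\nu\int p\chi,
\]
and $p\le1$ yields $1-\nu/\ell(\alpha')\ge p(\pi-\alpha')$. To bound $p$ from below near its zero, view it as a function of the harmonic coordinate $E$. The derivative $dp/dE=-\frac12\sin^3\theta\,p'$ increases with $\theta$, hence decreases with $E$, so $p$ is concave in $E$. It vanishes at $E=-E(\tau)$, the equator is at $E=0$, and $\theta=\pi-\alpha'$ is at $E=-E(\alpha')\in(-E(\tau),0]$. Therefore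
\[
p(\pi-\alpha')\ge p\big(\tfrac\pi2\big)\Big(1-\frac{E(\alpha')}{E(\tau)}\Big).
\]
For $\theta\le\frac\pi2$, equation \eqref{eq:podE} gives $p'(\theta)=-\nu\sin^{-3}\theta\int_0^\theta p\sin^3\phi\,d\phi\ge-\nu\theta$, so $p(\frac\pi2)\ge1-\frac25\cdot\frac{\pi^2}8\ge\frac12$. The volume relation enters now: it says $\int_\tau^{\alpha'}\sin^3\phi\,d\phi=\int_0^\alpha\sin^3\phi\,d\phi$, so
\[
E(\tau)-E(\alpha')=2\int_\tau^{\alpha'}\frac{d\phi}{\sin^3\phi}\ge\frac2{\sin^6\alpha'}\int_\tau^{\alpha'}\sin^3\phi\,d\phi\ge\frac{c\,\alpha^4}{\alpha'^6}.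
\]
If $E(\tau)\ge2E(\alpha')$, then $1-E(\alpha')/E(\tau)\ge\frac12$. Otherwise $E(\tau)\le8\alpha'^{-2}$ by \eqref{eq:Ebound}, and $1-E(\alpha')/E(\tau)\ge c\alpha^4\alpha'^{-4}$. In both cases $1-\nu/\ell(\alpha')\ge c\alpha^4$, and \eqref{eq:factor} gives $s_\nu(\pi-\alpha')^2\ge c\,\alpha^8\alpha^6S^2$.
\end{proof}

\begin{proposition}\label{prop:caps}
For every sufficiently small $\tau>0$ the following holds with $\nu=\ell(\tau)$. If $\alpha_1,\alpha_2\in(0,\pi)$ and $|C_{\alpha_1}|+|C_{\alpha_2}|\le|\mathbb{S}^4|-|C_\tau|$, then $s_\nu(\alpha_1)>0$, $s_\nu(\alpha_2)>0$ and $s_\nu(\alpha_1)^2+s_\nu(\alpha_2)^2>S^2$.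
\end{proposition}

\begin{proof}
Let $\alpha=\alpha_1\le\alpha_2$, so that $\alpha\le\frac\pi2$, and define $\alpha'\in(\alpha,\pi)$ by $|C_{\alpha'}|=|C_\alpha|+|C_\tau|$. The hypothesis says $\alpha_2\le\pi-\alpha'$, so $s_\nu(\alpha_2)\ge s_\nu(\pi-\alpha')$. Choose $\alpha_0\in(0,\frac\pi6]$, independent of $\tau$, such that $|C_{\alpha_0}|\le\frac14|\mathbb{S}^4|$ and $3e^{-1/(5\alpha^2)}<c_*\alpha^{14}$ for $0<\alpha\le\alpha_0$. Put $\ell_0=\min(4,\ell(\alpha_0))$, and let $\tau$ be so small that $|C_\tau|\le\frac14|\mathbb{S}^4|$, $\nu\le\frac25$ and $\nu<\ell_0$.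

If $\alpha<\alpha_0$, then $|C_{\alpha'}|\le\frac12|\mathbb{S}^4|$, so $\alpha'\le\frac\pi2$, and Lemmas~\ref{lem:small} and~\ref{lem:large} give the claim. If $\alpha_0\le\alpha\le\frac\pi2$, then $\lambda_1(C_\alpha)\ge4$; moreover $\alpha_2\le\pi-\alpha\le\pi-\alpha_0$, so $\lambda_1(C_{\alpha_2})\ge\ell(\alpha_0)$ and $s_0(\alpha_2)\ge s_0(\pi-\alpha)$. By \eqref{eq:factor} and Lemma~\ref{lem:s0} both quotients are positive and
\[
s_\nu(\alpha_1)^2+s_\nu(\alpha_2)^2\ge\Big(1-\frac\nu{\ell_0}\Big)^2S^2\min_{0\le k\le E(\alpha_0)}\big(\xi_k^3+\xi_{-k}^3\big).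
\]
The minimum exceeds $1$ by Lemma~\ref{lem:cubes} and continuity, and it does not depend on $\tau$. Since $\nu\to0$ as $\tau\to0$, the right side exceeds $S^2$ for small $\tau$.
\end{proof}

\section{The limit equation on a ball}\label{sec:limit}

Fix once and for all $\tau\in(0,\frac\pi2)$ as in Proposition~\ref{prop:caps}, so small that $R:=\cot\frac\tau2\ge2$, and put
\[
\nu=\ell(\tau),\qquad q=\Big(1+\frac\nu2\Big)U^2,\qquad\varpi=\frac2{1+|x|^2}=\frac U{\sqrt2}.
\]
Stereographic projection from the south pole identifies $\mathbb{S}^4$ minus that pole with $\mathbb{R}^4$ by $|x|=\tan\frac\theta2$, and $C_{\pi-\tau}$ with $B_R$. The round metric is $\varpi^2|dx|^2$: the volume element is $\varpi^4dx$, and the squared spherical gradient of $v$ is $\varpi^{-2}|\nabla v|^2$. To a function $v$ on the sphere we associate $w=\varpi v$ on $\mathbb{R}^4$. Since $-\Delta\varpi=2\varpi^3$, identity \eqref{eq:groundstate} with $h=\varpi$ gives $\int|\nabla w|^2dx=\int(\varpi^2|\nabla v|^2+2\varpi^4v^2)\,dx$.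 As $qw^2=(2+\nu)\varpi^4v^2$, we obtain, for $w\in H^1(\mathbb{R}^4)$ with bounded support,
\begin{equation}\label{eq:conformal}
\int_{\mathbb{R}^4}\big(|\nabla w|^2-qw^2\big)\,dx=\int_{\mathbb{S}^4}\big(|\nabla v|^2-\nu v^2\big),\qquad\int_{\mathbb{R}^4}w^4\,dx=\int_{\mathbb{S}^4}v^4 .
\end{equation}
By polarization the first identity holds for the associated bilinear forms, so $-\Delta w=qw$ corresponds to $-\Delta_{\mathbb{S}^4}v=\nu v$.

Continue the eigenfunction $p$ to $0\le\theta<\pi$ as a solution of the linear equation \eqref{eq:podE}, and set $e=\varpi p$. Then $e\in C^\infty(\mathbb{R}^4)$ is radial, and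
\begin{equation}\label{eq:e}
-\Delta e=qe\ \text{ in }\mathbb{R}^4,\qquad e>0\ \text{ in }B_R,\qquad e(R)=0,\qquad e'(R)<0,
\end{equation}
the last property because $p'(\pi-\tau)<0$. Since $\nu$ is a simple eigenvalue of $C_{\pi-\tau}$,
\begin{equation}\label{eq:kernel}
z\in H_0^1(B_R),\quad-\Delta z=qz\ \text{ in }B_R\quad\Longrightarrow\quad z\in\mathbb{R}e .
\end{equation}

\begin{proposition}\label{prop:limit}
If $0\ne u\in H_0^1(B_R)$ solves $-\Delta u=qu+u^3$ in $B_R$, then $|u|_4^4>S^2$.
\end{proposition}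

\begin{proof}
Testing with $e\in H_0^1(B_R)$ and using \eqref{eq:e} gives $\int_{B_R}u^3e=0$, so $u^+\ne0$ and $u^-\ne0$. Testing with $u^\pm$ gives $\int(|\nabla u^\pm|^2-q(u^\pm)^2)=|u^\pm|_4^4$. By \eqref{eq:conformal}, the function $v=u/\varpi$, extended by zero, satisfies the hypotheses of Lemma~\ref{lem:twocaps}. That lemma and Proposition~\ref{prop:caps} give $|u|_4^4=|v^+|_4^4+|v^-|_4^4\ge s_\nu(\alpha_+)^2+s_\nu(\alpha_-)^2>S^2$.
\end{proof}

\section{Perforated balls with an explicit first eigenfunction}\label{sec:domains}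

Let $\Lambda=1+\max q$ and $g=(\Lambda-q)e$, so that $1\le\Lambda-q\le\Lambda$ and $(-\Delta-\Lambda)e=-g$. We want domains on which the eigenvalue equation $-\Delta z=\Lambda z$ approximates $-\Delta e+(\Lambda-q)e=\Lambda e$. Near a hole of radius $r$ at $x_i$, a function that vanishes on the hole and equals $e(x_i)$ far away looks like $e(x_i)(1-r^2/|x-x_i|^2)$; continued into the hole, its Laplacian is the point mass $4\pi^2r^2e(x_i)\delta_{x_i}$. With one hole per cube of side $\eta$, these masses reproduce the density $g$ if $4\pi^2r^2e(x_i)$ is the mass of $g$ in the cube, which forces $r$ to be of order $\eta^2$. We run this in reverse: we replace $g$ by point masses, solve for the function, and define the domain as the set where it is positive. The first eigenvalue is then exactly $\Lambda$, and the eigenfunction is given by a formula. The rest of the paper uses only the following properties.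

\begin{proposition}\label{prop:domains}
There are constants $\eta_0>0$, $c_0\in(0,1)$, $C_0>0$ and, for each $\eta\in(0,\eta_0)$, a domain $\Omega_\eta\subset B_{R+\eta}$ with smooth boundary and functions $e_\eta\in H_0^1(\Omega_\eta)$ and $t_\eta:\Omega_\eta\to(0,\infty)$ such that:
\begin{itemize}
\item[(i)] $\lambda_1(\Omega_\eta)=\Lambda$, and $e_\eta>0$ is a first eigenfunction;
\item[(ii)] $e_\eta\le C_0$, and $e_\eta$, extended by zero, tends to $e1_{B_R}$ in $L^p(\mathbb{R}^4)$ as $\eta\to0$, for every $p<\infty$;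
\item[(iii)] for every $x\in\Omega_\eta$ and $t=t_\eta(x)$ we have $e_\eta(x)\ge c_0t$, and there is a closed ball $\bar B(z,c_0t)\subset\mathbb{R}^4\setminus\Omega_\eta$ with $|z-x|\le t/c_0$;
\item[(iv)] for every ball $B$ of radius $\epsilon\le1$ and every $\kappa\in(0,1)$,
\[
\big|\{x\in B\cap\Omega_\eta:t_\eta(x)<\kappa\epsilon\}\big|\le C_0(\kappa+\eta^4)\,\epsilon^4 .
\]
\end{itemize}
\end{proposition}

The function $t_\eta$ replaces the distance to the boundary, which would not satisfy (iii): a point at distance $d\gg\eta^2$ from the nearest hole sees there a hole of size $\eta^2$, not a ball of radius comparable to $d$. So $t_\eta$ will measure the distance to a hole only in the immediate vicinity of that hole, and the distance to the outer boundary elsewhere.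

In this section $C,c>0$ are independent of $\eta$ and of the index $i$, and $\eta$ is small. Let $L\ge1$ be a Lipschitz constant of $e$ on $B_{R+1}$. By \eqref{eq:e} there is $b>0$ such that $e(x)\ge b(R-|x|)$ in $B_R$ and $e'(r)\le-b$ for $r$ near $R$.

\subsection{Two preliminaries}

For $x,x'\ne0$, writing $\frac x{|x|}-\frac{x'}{|x'|}=\frac{x-x'}{|x|}+x'\big(\frac1{|x|}-\frac1{|x'|}\big)$ gives
\begin{equation}\label{eq:angle}
\Big|\frac x{|x|}-\frac{x'}{|x'|}\Big|\le\frac{2|x-x'|}{|x|},
\end{equation}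
and the geodesic distance on $\mathbb{S}^3$ is at most $\frac\pi2$ times the Euclidean one.

\begin{lemma}\label{lem:layer}
Let $Z\subset\{a\le|x-x_0|\le4a\}$ be measurable and meet every ray from $x_0$ in a set of length at most $l$. Then $|Z\cap B|\le C\,l\,s^3$ for every ball $B$ of radius $s$, with an absolute constant $C$.
\end{lemma}

\begin{proof}
By \eqref{eq:angle}, the directions from $x_0$ of the points of $Z\cap B$ form a subset of $\mathbb{S}^3$ of diameter at most $4s/a$, which is contained in a cap of measure at most $C(s/a)^3$. In polar coordinates about $x_0$, $|Z\cap B|\le C(s/a)^3\cdot l\cdot(4a)^3$.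
\end{proof}

The second tool is a fundamental solution of $-\Delta-\Lambda$. If $Z_1$ solves Bessel's equation $z^2Z_1''+zZ_1'+(z^2-1)Z_1=0$, then $r^{-1}Z_1(\sqrt\Lambda\,r)$ solves $u''+\frac3ru'+\Lambda u=0$. The Bessel function of the second kind has the form $Y_1(z)=-\frac2{\pi z}+z\,a_0(z^2)\log z+z\,b_0(z^2)$ with entire $a_0,b_0$. Hence
\[
\Phi(x)=-\frac{\sqrt\Lambda}{8\pi|x|}\,Y_1\big(\sqrt\Lambda\,|x|\big)=\frac1{4\pi^2|x|^2}+\Phi_1(x),\qquad\Phi_1=a_1(|x|^2)\log|x|+b_1(|x|^2),
\]
with entire $a_1,b_1$, and on bounded sets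
\begin{equation}\label{eq:Phi}
|D^k\Phi|\le C|x|^{-2-k}\quad(0\le k\le3),\qquad|\Phi_1|+|\nabla\Phi_1|\le C|x|^{-1}.
\end{equation}
Since $\frac1{4\pi^2|x|^2}$ is the fundamental solution of $-\Delta$ in $\mathbb{R}^4$ and the flux of $\nabla\Phi_1$ through small spheres tends to zero, $(-\Delta-\Lambda)\Phi=\delta_0$.

\subsection{The approximate eigenfunction}

Tile $\mathbb{R}^4$ by half-open cubes $Q_i$ of side $\eta$ with centers $x_i\in\eta\mathbb{Z}^4$; then $B(x_i,\frac\eta2)\subset Q_i\subset\bar B(x_i,\eta)$. We place masses only in cubes on which $e$ is almost constant: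
\[
I=\{i:|x_i|<R,\ e(x_i)\ge4L\eta\},\qquad m_i=\int_{Q_i}g,\qquad r_i=\Big(\frac{m_i}{4\pi^2e(x_i)}\Big)^{1/2},
\]
and $T=B_{R+\eta}\setminus\bigcup_{i\in I}Q_i$. For $i\in I$ we have $\frac34e(x_i)\le e\le\frac54e(x_i)$ on $Q_i$. The connected set $Q_i$ contains $x_i\in B_R$ and does not meet $\partial B_R$, where $e=0$; so $Q_i\subset B_R$ and
\begin{equation}\label{eq:cubes}
R-|y|\ge e(y)/L\ge3\eta\ \ (y\in Q_i),\qquad m_i\le C\eta^4,\qquad c\eta^2\le r_i\le C\eta^2,\qquad\frac{e(x_i)}{r_i}\ge\frac c\eta .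
\end{equation}
Let $x\in T\cap Q_j$, $j\notin I$. Either $|x_j|\ge R$, and then $\big||x|-R\big|\le\eta$ and $|e(x)|\le L\eta$; or $|x_j|<R$ and $b(R-|x_j|)\le e(x_j)<4L\eta$, and then $|e(x)|\le5L\eta$ and $\big||x|-R\big|\le C\eta$. So $T$ is a thin layer on which $g$ is small:
\begin{equation}\label{eq:T}
T\subset\big\{\big||x|-R\big|\le C\eta\big\},\qquad|g|\le C\eta\ \text{ on }T .
\end{equation}
Define, on $B_{R+\eta}\setminus\{x_i\}_{i\in I}$,
\[
\hat e_\eta(x)=e(x)+\int_T\Phi(x-y)g(y)\,dy+\sum_{i\in I}\Big[\int_{Q_i}\Phi(x-y)g(y)\,dy-m_i\Phi(x-x_i)\Big].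
\]
Since $B_{R+\eta}$ is the disjoint union of $T$ and the cubes $Q_i$, $i\in I$, we have $(-\Delta-\Lambda)\hat e_\eta=-g+g-\sum_{i\in I}m_i\delta_{x_i}$ in $B_{R+\eta}$. So $\hat e_\eta$ is smooth and solves $-\Delta\hat e_\eta=\Lambda\hat e_\eta$ away from the points $x_i$. The next lemma says that at each point only the nearest mass is felt.

\begin{lemma}\label{lem:remainder}
Let $\rho_T=\hat e_\eta-e$ and $\rho_i=\hat e_\eta-e+\frac{m_i}{4\pi^2|x-x_i|^2}$. At points of $T$,
\begin{equation}\label{eq:rem}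
|\rho_T|\le C\eta^2\log\tfrac1\eta,\qquad|\nabla\rho_T|\le C\eta .
\end{equation}
At points $x\in Q_i$, $i\in I$, with $s=|x-x_i|>0$, we have $|\rho_i|\le C\eta^2\log\frac1\eta+C\eta^4/s$ and $|\nabla\rho_i|\le C\eta+C\eta^4/s$. In particular $\rho_i$ satisfies the bounds \eqref{eq:rem} where $s\ge r_i/2$.
\end{lemma}

\begin{proof}
Fix $x\in B_{R+\eta}$. We estimate the terms of $\hat e_\eta-e$ using \eqref{eq:Phi}.

\emph{The integral over $T$.} By \eqref{eq:T} and Lemma~\ref{lem:layer} with $x_0=0$ and $a=R/2$, we have $|T\cap B(x,s)|\le C\eta s^3$. Split $T$ into $T\cap B(x,\eta)$ and the parts in the annuli $2^k\eta\le|x-y|<2^{k+1}\eta$, of which at most $C\log\frac1\eta$ are nonempty. For $|x-y|^{-2}$ the ball contributes $C\eta^2$ and the $k$-th annulus $C\eta\cdot2^k\eta$, with $2^k\eta\le C$; the total is at most $C\eta$. For $|x-y|^{-3}$ the ball and each annulus contribute $C\eta$. As $|g|\le C\eta$ on $T$, the integral is $O(\eta^2)$ and its gradient is $O(\eta^2\log\frac1\eta)$.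

\emph{Far cubes, $d_i:=|x-x_i|\ge2\eta$.} The $i$-th bracket equals $\int_{Q_i}[\Phi(x-y)-\Phi(x-x_i)]g(y)\,dy$. On $Q_i$ we have $|y-x_i|\le\eta\le d_i/2$, so Taylor's formula gives
\[
\Phi(x-y)-\Phi(x-x_i)=-\nabla\Phi(x-x_i)\cdot(y-x_i)+O(\eta^2d_i^{-4}).
\]
By the symmetry of the cube, $\big|\int_{Q_i}(y-x_i)g\,dy\big|=\big|\int_{Q_i}(y-x_i)(g(y)-g(x_i))\,dy\big|\le C\eta^6$. So the bracket is $O(\eta^6d_i^{-3}+\eta^6d_i^{-4})=O(\eta^6d_i^{-4})$. The same expansion for $\nabla\Phi$, with one more negative power of $d_i$, bounds the gradient by $C\eta^6d_i^{-5}$. At most $Ck^3$ lattice points have $k\eta\le d_i<(k+1)\eta$, and $2\le k\le C/\eta$. The sums are at most $C\eta^2\sum k^{-1}\le C\eta^2\log\frac1\eta$ and $C\eta\sum k^{-2}\le C\eta$.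

\emph{Near cubes, $d_i<2\eta$.} There are boundedly many, and each lies in $\bar B(x,3\eta)$, so $\int_{Q_i}\Phi(x-y)g(y)\,dy=O(\eta^2)$ with gradient $O(\eta)$. If $x\notin Q_i$, then $d_i\ge\eta/2$, and $m_i\Phi(x-x_i)=O(\eta^2)$ with gradient $O(\eta)$. If $x\in Q_i$, the definition of $\rho_i$ removes the singular part and leaves $-m_i\Phi_1(x-x_i)$, which together with its gradient is $O(\eta^4/s)$.
\end{proof}

\subsection{The zero set of $\hat e_\eta$}

\emph{The holes.} Let $i\in I$ and $x=x_i+s\omega\in Q_i$ with $|\omega|=1$, $s>0$, so that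
\[
\hat e_\eta=e-e(x_i)\frac{r_i^2}{s^2}+\rho_i .
\]
Because $e(x_i)\ge4L\eta$, we have $\eta^2\log\frac1\eta=o(e(x_i))$ uniformly in $i$; this is the reason for the threshold in the definition of $I$. There are three ranges.
\begin{itemize}
\item If $s\ge2r_i$, then $\hat e_\eta\ge\frac34e(x_i)-\frac14e(x_i)-o(e(x_i))\ge\frac14e(x_i)$.
\item If $s\le r_i/2$, then $e(x_i)r_i^2s^{-2}\ge2e(x_i)+\frac12e(x_i)r_i^2s^{-2}$. The first term exceeds $e+C\eta^2\log\frac1\eta$. The second is at least $c\eta^5s^{-2}$ and exceeds $C\eta^4/s$, since $s\le C\eta^2$. So $\hat e_\eta<0$.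
\item If $r_i/2\le s\le2r_i$, then $|\nabla(e+\rho_i)|\le2L$. So the tangential gradient of $\hat e_\eta$ is at most $2L$, and by \eqref{eq:cubes}
\[
\partial_s\hat e_\eta\ge\frac{2e(x_i)r_i^2}{s^3}-2L\ge\frac{e(x_i)}{4r_i}-2L\ge\frac{e(x_i)}{8r_i}\ge1 .
\]
\end{itemize}
By the implicit function theorem there is a smooth $\sigma_i:\mathbb{S}^3\to(\frac12r_i,2r_i)$ such that, in $Q_i$, $\hat e_\eta<0$ for $0<s<\sigma_i(\omega)$ and $\hat e_\eta>0$ for $s>\sigma_i(\omega)$. Implicit differentiation and integration along rays give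
\begin{equation}\label{eq:sigma}
|\nabla_\omega\sigma_i|\le\frac{2r_i\cdot2L}{e(x_i)/(8r_i)}\le C\eta\,r_i,\qquad\hat e_\eta\ge s-\sigma_i(\omega)\quad\text{for }\sigma_i(\omega)\le s\le2r_i .
\end{equation}
The hole is $H_i=\{x_i+s\omega:0\le s\le\sigma_i(\omega)\}\subset B(x_i,2r_i)$.

\emph{The outer boundary.} By \eqref{eq:cubes} the shell $R-2\eta\le|x|<R+\eta$ lies in $T$. There $\partial_r\hat e_\eta\le-b+C\eta\le-\frac b2$, and the tangential gradient of $\hat e_\eta$ is at most $C\eta$ because $e$ is radial. At $|x|=R-2\eta$ we have $\hat e_\eta\ge2b\eta-C\eta^2\log\frac1\eta>0$, and at $|x|=R+\frac\eta2$ we have $\hat e_\eta\le-\frac12b\eta+C\eta^2\log\frac1\eta<0$. So in the shell $\hat e_\eta>0$ exactly when $|x|<R_\eta(x/|x|)$, for a smooth $R_\eta:\mathbb{S}^3\to(R-2\eta,R+\frac\eta2)$ with $|\nabla_\omega R_\eta|\le C\eta$. On the remaining part $T\cap B_{R-2\eta}$ we have $e\ge2b\eta$, so $\hat e_\eta\ge\frac12e>0$.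

\subsection{Proof of Proposition~\ref{prop:domains}}

Let $D_\eta=\{s\omega:\omega\in\mathbb{S}^3,\ 0\le s<R_\eta(\omega)\}$. By the previous subsection,
\[
\Omega_\eta:=\{\hat e_\eta>0\}=D_\eta\setminus\bigcup_{i\in I}H_i .
\]
This set is open, and its boundary is the disjoint union of the smooth radial graphs of $R_\eta$ and of the $\sigma_i$. It is connected. Indeed, the closed balls $\bar B(x_i,3r_i)\subset Q_i$ are disjoint and their boundary spheres lie in $\Omega_\eta$. A point of $\Omega_\eta$ inside such a ball can be moved radially outward, within $\Omega_\eta$, to its boundary sphere. Two points outside the open balls are joined by a path in the star-shaped set $D_\eta$, and the portion of the path between its first and last point in $\bar B(x_i,3r_i)$ can be replaced by an arc on the sphere, for one $i$ after the other.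

\emph{Property (i).} The function $e_\eta=\hat e_\eta1_{\Omega_\eta}$ is smooth up to $\partial\Omega_\eta$ and vanishes there, so it lies in $H_0^1(\Omega_\eta)$. It is positive and solves $-\Delta e_\eta=\Lambda e_\eta$; apply (F1).

\emph{Property (ii).} On $\Omega_\eta\cap Q_i$ we have $s>r_i/2$ and $e_\eta\le e+\rho_i$, so $e_\eta\le C$ by Lemma~\ref{lem:remainder}; the same holds on $T$. On $B_{R-2\eta}\setminus\bigcup_iB(x_i,\eta^{3/2})\subset\Omega_\eta$ we have $|e_\eta-e|\le C\eta^4\eta^{-3}+C\eta^2\log\frac1\eta\le C\eta$. The rest of $B_{R+\eta}$ has measure at most $C\eta+C\eta^{-4}\eta^6$, and both functions are bounded.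

\emph{Property (iii).} Every $x\in\Omega_\eta$ is of exactly one of three types.

Type H: $x=x_i+s\omega$ with $i\in I$ and $\sigma_i(\omega)<s<2r_i$. Put $t=s-\sigma_i(\omega)\le\frac32r_i$; then $e_\eta(x)\ge t$ by \eqref{eq:sigma}. Let $z=x_i+(\sigma_i(\omega)-\frac t8)\omega$, so $|z-x|=\frac98t$ and $|z-x_i|\ge\frac5{16}r_i$. A point of $\bar B(z,\frac t{32})$ has distance at most $\sigma_i(\omega)-\frac{3t}{32}$ from $x_i$, and by \eqref{eq:angle} its direction $\omega'$ satisfies $|\omega'-\omega|\le t/(5r_i)$. By \eqref{eq:sigma}, $\sigma_i(\omega')\ge\sigma_i(\omega)-C\eta t>\sigma_i(\omega)-\frac{3t}{32}$, so the ball lies in $H_i$.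

Type O1: $x$ is not of type H and $|x|<R-2\eta$. Put $t=R-|x|>2\eta$. Either $x\in T$ and $e_\eta\ge\frac12e$, or $x\in Q_i$ with $s\ge2r_i$ and $e_\eta(x)\ge\frac14e(x_i)\ge\frac15e(x)$. So $e_\eta(x)\ge\frac b5t$. Write $x=|x|\omega$ and let $z=(R+\eta+t)\omega$. Then $\bar B(z,\frac t2)$ lies outside $B_{R+\eta}$, and $|z-x|=2t+\eta\le3t$.

Type O2: $x=|x|\omega$ with $R-2\eta\le|x|<R_\eta(\omega)$. Put $t=R_\eta(\omega)-|x|$; then $e_\eta(x)\ge\frac b2t$. Let $z=(R_\eta(\omega)+t)\omega$, so $|z-x|=2t$. A point of $\bar B(z,\frac t2)$ has modulus at least $R_\eta(\omega)+\frac t2$ and direction $\omega'$ with $|\omega'-\omega|\le t$, so $R_\eta(\omega')\le R_\eta(\omega)+C\eta t<R_\eta(\omega)+\frac t2$, and the ball lies outside $D_\eta$.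

Thus (iii) holds with $c_0=\min(\frac1{32},\frac b5)$.

\emph{Property (iv).} Points of type O1 or O2 with $t<\kappa\epsilon\le1$ satisfy $\frac R2\le|x|\le2R$, since $R\ge2$, and on each ray from the origin they occupy length at most $2\kappa\epsilon$. By Lemma~\ref{lem:layer}, those in $B$ have measure at most $C\kappa\epsilon^4$. For type H we distinguish two scales. If $\epsilon\ge\eta$, the cubes that meet $B$ lie in the concentric ball of radius $3\epsilon$, so there are at most $C(\epsilon/\eta)^4$ of them, and the balls $B(x_i,2r_i)$ in them have total measure at most $C(\epsilon/\eta)^4\eta^8=C\eta^4\epsilon^4$. If $\epsilon<\eta$, boundedly many cubes meet $B$; for each, Lemma~\ref{lem:layer} with $x_0=x_i$, $a=r_i/2$ and $l=\kappa\epsilon$ gives measure at most $C\kappa\epsilon^4$.\qed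

\section{Reduction to a single bubble}\label{sec:reduction}

Theorem~\ref{thm:main} follows, with $\Omega=\Omega_\eta$, from the next statement.

\begin{proposition}\label{prop:final}
For all sufficiently small $\eta>0$, problem \eqref{eq:BN} on $\Omega_\eta$ with $\lambda=\Lambda=\lambda_1(\Omega_\eta)$ has no nontrivial solution with $|u|_4^4\le S^2$.
\end{proposition}

Suppose the contrary. Then there are $\eta_j\to0$, $\Omega_j=\Omega_{\eta_j}$, $e_j=e_{\eta_j}$ and $u_j\in H_0^1(\Omega_j)\setminus\{0\}$ with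
\begin{equation}\label{eq:uj}
-\Delta u_j=\Lambda u_j+u_j^3\ \text{ in }\Omega_j,\qquad A_j:=|u_j|_4^2\le S .
\end{equation}
Functions on $\Omega_j$ are extended by zero and regarded as elements of $H_0^1(B_{R+1})$, which embeds compactly in $L^p$ for $p<4$. We pass to subsequences without changing notation. Testing \eqref{eq:uj} with $e_j$ gives
\begin{equation}\label{eq:orth}
\int u_j^3e_j=0 .
\end{equation}

To pass to the limit in an equation on $\Omega_j$ we need test functions that vanish on the holes, and a fixed $\zeta\in C_c^\infty(B_R)$ does not. The product $\zeta e_j$ does, and the equation of $e_j$ removes the one term, $\zeta\nabla w_j\cdot\nabla e_j$, that is a product of two weakly convergent sequences.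

\begin{lemma}\label{lem:limit}
Let $w_j\in H_0^1(\Omega_j)$ solve $-\Delta w_j=\mu_jw_j+\vartheta_jw_j^3$ in $\Omega_j$, with $\mu_j\to\mu$, $\vartheta_j\to\vartheta$ and $w_j\rightharpoonup w$ in $H_0^1(B_{R+1})$. Then $w\in H_0^1(B_R)$ and $-\Delta w=(q+\mu-\Lambda)w+\vartheta w^3$ in $B_R$.
\end{lemma}

\begin{proof}
Since $w_j$ vanishes outside $B_{R+\eta_j}$ and $w_j\to w$ in $L^2$, the limit vanishes almost everywhere outside $B_R$, and $w\in H_0^1(B_R)$ by (F2). For $\zeta\in C_c^\infty(B_R)$, test the equation of $w_j$ with $\zeta e_j$, test the equation of $e_j$ with $\zeta w_j$, and subtract: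
\[
\int(e_j\nabla w_j-w_j\nabla e_j)\cdot\nabla\zeta=(\mu_j-\Lambda)\int w_je_j\zeta+\vartheta_j\int w_j^3e_j\zeta .
\]
Each product now pairs a strongly with a weakly convergent sequence. Indeed $e_j\to e1_{B_R}$ in $L^2$ and $L^4$ by Proposition~\ref{prop:domains}(ii); $\nabla e_j\rightharpoonup\nabla e$ in $L^2(B_R)$ because $|\nabla e_j|_2^2=\Lambda|e_j|_2^2$ is bounded; $w_j\to w$ in $L^2$; $\nabla w_j\rightharpoonup\nabla w$ in $L^2$; and $w_j^3\rightharpoonup w^3$ in $L^{4/3}$, the sequence being bounded there and, along a subsequence, convergent almost everywhere. Hence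
\[
\int(e\nabla w-w\nabla e)\cdot\nabla\zeta=(\mu-\Lambda)\int we\zeta+\vartheta\int w^3e\zeta .
\]
Replace $\zeta$ by $\zeta/e\in C_c^\infty(B_R)$. Expanding both sides shows that
\[
(e\nabla w-w\nabla e)\cdot\nabla(\zeta/e)=\nabla w\cdot\nabla\zeta-\nabla e\cdot\nabla(w\zeta/e),
\]
each being $\nabla w\cdot\nabla\zeta-\frac\zeta e\nabla e\cdot\nabla w-\frac we\nabla e\cdot\nabla\zeta+\frac{w\zeta}{e^2}|\nabla e|^2$. By \eqref{eq:e}, $\int\nabla e\cdot\nabla(w\zeta/e)=\int qw\zeta$, and the assertion follows.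
\end{proof}

\begin{lemma}\label{lem:gap}
There is $\gamma>0$ such that $\lambda_2(\Omega_j)\ge\Lambda+\gamma$ for all large $j$.
\end{lemma}

\begin{proof}
Otherwise $\lambda_2(\Omega_j)\to\Lambda$ along a subsequence. Second eigenfunctions $z_j$ with $|z_j|_2=1$ and $\int z_je_j=0$ are bounded in $H_0^1(B_{R+1})$, so they converge weakly in $H^1_0$ and strongly in $L^2$ to some $z$ with $|z|_2=1$. By Lemma~\ref{lem:limit} and \eqref{eq:kernel}, $z=ae$ on $B_R$ with $a\ne0$. Then $0=\int z_je_j\to a\int_{B_R}e^2\ne0$, a contradiction.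
\end{proof}

We recall two theorems on the Sobolev inequality in $\mathbb{R}^4$. By P.-L.~Lions' theorem, if $v_j\in D^{1,2}(\mathbb{R}^4)$, $|v_j|_4=1$ and $|\nabla v_j|_2^2\to S$, then there are $\epsilon_j>0$ and $y_j\in\mathbb{R}^4$ such that a subsequence of $\epsilon_jv_j(y_j+\epsilon_j\,\cdot)$ converges in $D^{1,2}(\mathbb{R}^4)$. By the Aubin--Talenti classification, the functions that realize equality in the Sobolev inequality are the multiples of the $U_{\epsilon,y}$.

\begin{lemma}\label{lem:bubble}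
Along a subsequence, and after replacing $u_j$ by $-u_j$ if necessary, $u_j\to0$ in $L^p$ for every $p<4$, and there are $\epsilon_j>0$, $y_j\in\mathbb{R}^4$ with $|u_j-U_{\epsilon_j,y_j}|_4\to0$. In particular $|u_j^-|_4\to0$.
\end{lemma}

\begin{proof}
The sequence is bounded in $H_0^1(B_{R+1})$, since $|\nabla u_j|_2^2=A_j^2+\Lambda|u_j|_2^2$ and $|u_j|_2\le C|u_j|_4$. Let $u_j\rightharpoonup u$. By Lemma~\ref{lem:limit}, $u\in H_0^1(B_R)$ solves $-\Delta u=qu+u^3$, and $|u|_4^4\le S^2$ by weak lower semicontinuity. Proposition~\ref{prop:limit} gives $u=0$. So $u_j\to0$ in $L^p$ for $p<4$, and $SA_j\le|\nabla u_j|_2^2=A_j^2+o(1)$. As $A_j\le S$, along a subsequence $A_j\to0$ or $A_j\to S$.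

Suppose $A_j\to0$; this would be a branch of small solutions leaving the first eigenfunction, and \eqref{eq:orth} forbids it. Put $n_j=|\nabla u_j|_2\to0$ and $z_j=u_j/n_j\rightharpoonup z$. From $A_j\le n_j^2/S$ we get $1=A_j^2/n_j^2+\Lambda|z_j|_2^2=o(1)+\Lambda|z_j|_2^2$, so $z\ne0$. Since $-\Delta z_j=\Lambda z_j+n_j^2z_j^3$, Lemma~\ref{lem:limit} and \eqref{eq:kernel} give $z=ae$ on $B_R$ with $a\ne0$. But $0=\int z_j^3e_j\to a^3\int_{B_R}e^4$, because $z_j^3\rightharpoonup z^3$ in $L^{4/3}$ and $e_j\to e1_{B_R}$ in $L^4$. This is a contradiction.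

So $|u_j|_4^2\to S$ and $|\nabla u_j|_2^2\to S^2$, and $u_j/|u_j|_4$ satisfies the hypotheses of Lions' theorem. The rescaled $u_j$ converge in $D^{1,2}$ to an extremal function with squared $L^4$ norm $S$, that is, to some $\pm U_{\epsilon,y}$. Undo the scaling, which preserves the $L^4$ norm. The last claim follows from $u_j^-\le|u_j-U_{\epsilon_j,y_j}|$.
\end{proof}

\section{Excluding the bubble}\label{sec:bubble}

We drop the index $j$ on $u_j,\Omega_j,A_j,\epsilon_j,y_j,\eta_j$. Constants $c,C>0$ do not depend on $j$, and $j$ is large. Put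
\[
F=|u|_3^3\to0,\qquad u=\beta e_j+w\ \text{ with }\int we_j=0,\qquad\mathcal{Q}(v)=|\nabla v|_2^2-\Lambda|v|_2^2 .
\]
Since $-\Delta e_j=\Lambda e_j$, we have $-\Delta w=\Lambda w+u^3$ in $\Omega$ and $\mathcal{Q}(w)=\mathcal{Q}(u)=A^2$. Also $\beta=\int ue_j/\int e_j^2\to0$, so $|w|_4\le C$.

The argument is a balance of orders of magnitude, all measured against the scale $\epsilon$ of the bubble. The only way for $\mathcal{Q}(w)$ to fall below $S|w|_4^2$ is through the term $\Lambda|w|_2^2$, which is almost as small as $\epsilon^2$ (Steps 1 and 4). Under the assumption $A\le S$, this small budget bounds $\beta$ and the negative part of $u$ by almost $\epsilon^{1/2}$ (Steps 2 and 3). Then \eqref{eq:orth} forces $e_j$ to be almost as small as $\epsilon^{1/2}$ where the bubble sits, so a ball $K$ of comparable radius $t$ lies in the complement of $\Omega$ nearby (Step 5). A bubble at distance $t$ from such a ball has a Sobolev deficit of order $\epsilon^2/t^2$, almost as large as $\epsilon$, which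 exceeds the budget (Step 6). We work with $w$ rather than $u$ because the spectral gap controls $|w|_2$, whereas our bound for $|u|_2$ is no better than that for $|\beta|$.

\subsection{The Newtonian potential}

Let $\mathcal{N}k(x)=\frac1{4\pi^2}\int_{\mathbb{R}^4}|x-x'|^{-2}k(x')\,dx'$ and $\langle k_1,k_2\rangle=\int k_1k_2$.

\begin{itemize}
\item[(N1)] The Hardy--Littlewood--Sobolev inequality states $|\mathcal{N}k|_{p'}\le C|k|_p$ when $1<p<2$ and $\frac1{p'}=\frac1p-\frac12$. We use $(p,p')=(\frac43,4)$ and $(\frac65,3)$. If $k$ vanishes outside $B_{R+1}$, Young's convolution inequality, with the kernel truncated to $B_{2R+2}$, where it lies in $L^{40/21}$, gives $|\mathcal{N}k|_{L^{40}(B_{R+1})}\le C|k|_2$, since $1+\frac1{40}=\frac{21}{40}+\frac12$.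
\item[(N2)] If $k\in L^{4/3}(\mathbb{R}^4)$, then $\mathcal{N}k\in D^{1,2}(\mathbb{R}^4)$ and $\int\nabla\mathcal{N}k\cdot\nabla\zeta=\int k\zeta$ for $\zeta\in D^{1,2}$. Indeed, the Riesz representation theorem gives $V\in D^{1,2}$ with this property, and $V-\mathcal{N}k$ is harmonic and in $L^4(\mathbb{R}^4)$, hence zero. From $S|\mathcal{N}k|_4^2\le|\nabla\mathcal{N}k|_2^2=\langle k,\mathcal{N}k\rangle\le|k|_{4/3}|\mathcal{N}k|_4$ we get $|\mathcal{N}k|_4\le S^{-1}|k|_{4/3}$, so $|\langle k_1,\mathcal{N}k_2\rangle|\le S^{-1}|k_1|_{4/3}|k_2|_{4/3}$.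
\item[(N3)] Let $h\in H_0^1(\Omega)$ and $0\le k\in L^{4/3}(\Omega)$ satisfy $-\Delta h\le k$, meaning $\int\nabla h\cdot\nabla\zeta\le\int k\zeta$ for $0\le\zeta\in H_0^1(\Omega)$. Then $h^+\le\mathcal{N}k$. Indeed $\zeta=(h-\mathcal{N}k)^+$ satisfies $0\le\zeta\le h^+$ and $\nabla\zeta\in L^2$, so $\zeta\in H_0^1(\Omega)$ by (F2), and (N2) gives $|\nabla\zeta|_2^2=\int\nabla(h-\mathcal{N}k)\cdot\nabla\zeta\le0$. Applying this to $\pm h$: if $-\Delta h=k\in L^{4/3}(\Omega)$, then $|h|\le\mathcal{N}|k|$.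
\end{itemize}

For functions that vanish on a ball, the Sobolev inequality improves by a term involving the regular part of the Green function of the exterior of the ball.

\begin{lemma}\label{lem:deficit}
Let $K=\bar B(0,a)$, and for $|x|,|x'|>a$ let
\[
\mathcal{R}(x,x')=\frac1{4\pi^2}\Big(\frac{|x|^2|x'|^2}{a^2}-2x\cdot x'+a^2\Big)^{-1}.
\]
Then
\begin{equation}\label{eq:Rbounds}
\frac1{4\pi^2}\Big(\frac{|x||x'|}a+a\Big)^{-2}\le\mathcal{R}(x,x')\le\frac1{4\pi^2|x-x'|^2}.
\end{equation}
If $\omega\subset\mathbb{R}^4\setminus K$ is open and bounded, $0\ne v\in H_0^1(\omega)$, and $\delta=\iint\mathcal{R}(x,x')v(x)^3v(x')^3\,dx\,dx'$, then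
\[
|\nabla v|_2^2\ge S|v|_4^2+S^2|v|_4^{-4}\,\delta .
\]
\end{lemma}

\begin{proof}
The lower bound in \eqref{eq:Rbounds} follows from $-x\cdot x'\le|x||x'|$, and the upper bound from
\[
\frac{|x|^2|x'|^2}{a^2}-2x\cdot x'+a^2-|x-x'|^2=\frac{(|x|^2-a^2)(|x'|^2-a^2)}{a^2}\ge0 ,
\]
with equality when $|x|=a$. With the reflected point $x'^*=a^2x'/|x'|^2$ in the interior of $K$ we have $\mathcal{R}(x,x')=\frac1{4\pi^2}\frac{a^2}{|x'|^2}|x-x'^*|^{-2}$, so $\mathcal{R}(\cdot,x')$ is harmonic outside $K$. Write $\mathcal{R}k(x)=\int\mathcal{R}(x,x')k(x')\,dx'$.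

Let $k\in C_c^\infty(\mathbb{R}^4\setminus K)$ and $V=\mathcal{N}k-\mathcal{R}k$. Then $V$ is smooth on $\{|x|\ge a\}$, $-\Delta V=k$, $V=0$ on $\partial K$, and $|V|\le C|x|^{-2}$, $|\nabla V|\le C|x|^{-3}$. Integrating by parts on $\{a<|x|<r\}$ and letting $r\to\infty$ gives $\int_{|x|>a}|\nabla V|^2=\langle k,V\rangle$; also $\langle k,v\rangle=\int\nabla V\cdot\nabla v$. By the Cauchy--Schwarz inequality and (N2),
\[
\langle k,v\rangle^2\le\big(S^{-1}|k|_{4/3}^2-\langle k,\mathcal{R}k\rangle\big)\,|\nabla v|_2^2 .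
\]
Both sides are continuous in $k\in L^{4/3}(\mathbb{R}^4\setminus K)$, by \eqref{eq:Rbounds} and (N2), so the inequality holds for $k=v^3$. It reads $|v|_4^8\le S^{-1}|v|_4^6(1-\sigma)|\nabla v|_2^2$ with $\sigma=S|v|_4^{-6}\delta$. Hence $\sigma<1$, and $(1-\sigma)^{-1}\ge1+\sigma$ gives the claim.
\end{proof}

\subsection{The estimates}

\emph{Step 1: $|w|_2\le CF^{0.9}$.} We argue by duality. Since $w\perp e_j$ in $L^2$, expansion in eigenfunctions and Lemma~\ref{lem:gap} give $h\in H_0^1(\Omega)$ with $-\Delta h-\Lambda h=w$ and $|h|_2\le\gamma^{-1}|w|_2$. By (N3) and (N1), $|h|_{40}\le C|\Lambda h+w|_2\le C|w|_2$. Testing the equation of $h$ with $w$ and that of $w$ with $h$,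
\[
|w|_2^2=\int(\nabla h\cdot\nabla w-\Lambda hw)=\int u^3h\le C|u^3|_{40/39}\,|w|_2 .
\]
As $\frac{39}{40}=\frac9{10}\cdot1+\frac1{10}\cdot\frac34$, interpolation gives $|u^3|_{40/39}\le|u^3|_1^{9/10}|u^3|_{4/3}^{1/10}\le CF^{0.9}$.

\medskip
\emph{Step 2: $|w|_4^2\ge A$, $|\beta|\le CF^{0.45}$ and $|u|_2\le CF^{0.45}$.} For real $a_1,a_2$,
\[
(a_1-a_2)^4=a_1^4-4a_1^3a_2+\tfrac13a_2^4+6a_2^2\big(a_1-\tfrac13a_2\big)^2\ge a_1^4-4a_1^3a_2+\tfrac13a_2^4 .
\]
Take $a_1=u$, $a_2=\beta e_j$ and integrate. By \eqref{eq:orth} the middle term vanishes, so $|w|_4^4\ge A^2+X$ with $X=\frac13\beta^4|e_j|_4^4\ge c\beta^4$. The Sobolev inequality and the assumption $A\le S$ give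
\[
S(A^2+X)^{1/2}\le|\nabla w|_2^2=A^2+\Lambda|w|_2^2\le SA+\Lambda|w|_2^2 .
\]
Since $A$ and $X$ are bounded, $(A^2+X)^{1/2}-A=X/((A^2+X)^{1/2}+A)\ge cX$. Hence $\beta^4\le C|w|_2^2\le CF^{1.8}$, and $|u|_2\le C|\beta|+|w|_2\le CF^{0.45}$.

\medskip
\emph{Step 3: $|u^-|_4+|w^-|_4\le CF^{0.45}$.} We have $-\Delta(-w)=-\Lambda w-u^3\le\Lambda|w|+(u^-)^3$, so (N3) gives $w^-\le\mathcal{N}(\Lambda|w|+(u^-)^3)$, and (N1) gives $|w^-|_4\le C|w|_2+C|u^-|_4^3$. From $u^-\le w^-+|\beta|e_j$ we get
\[
|u^-|_4\le C|\beta|+C|w|_2+C|u^-|_4^2\,|u^-|_4 .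
\]
By Lemma~\ref{lem:bubble}, $C|u^-|_4^2\le\frac12$ for large $j$, so the last term is absorbed, and Steps 1 and 2 apply.

\medskip
\emph{Step 4: $c\epsilon\le F\le C\epsilon$; in particular $\epsilon\to0$.} Let $B=B(y,\epsilon)$, on which $U_{\epsilon,y}\ge\sqrt2/\epsilon$, and let $B'=\{x\in B:u(x)\ge1/\epsilon\}\subset\Omega$. On $B\setminus B'$ we have $|u-U_{\epsilon,y}|\ge(\sqrt2-1)/\epsilon$, so Lemma~\ref{lem:bubble} gives $|B\setminus B'|=o(\epsilon^4)$ and $|B'|\ge\frac12|B|$. Hence $F\ge\epsilon^{-3}|B'|\ge c\epsilon$.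

For the upper bound, let $M\ge1$ and $B_*=B(y,M\epsilon)$. By (N3), $|u|\le\mathcal{N}(|u|^3+\Lambda|u|)$. Split $|u|^3$ into its parts outside and inside $B_*$ and use (N1). By H\"older's inequality with $\frac56=\frac12+\frac13$ outside and $\frac56=\frac34+\frac1{12}$ inside,
\[
|u|_3\le C_1|u1_{\mathbb{R}^4\setminus B_*}|_4^2\,|u|_3+C|u|_4^3\,|B_*|^{1/12}+C|u|_2 .
\]
Now $|u1_{\mathbb{R}^4\setminus B_*}|_4\le|U1_{\{|x|\ge M\}}|_4+o(1)$. Fix $M$ so large that the first term is at most $\frac12|u|_3$ for large $j$. Then $|u|_3\le C\epsilon^{1/3}+C|u|_2$, so $F\le C\epsilon+CF^{1.35}$ by Step 2, and $F\le C\epsilon$ because $F\to0$.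

\medskip
\emph{Step 5: a ball in the complement, close to the bubble.} By \eqref{eq:orth} and Steps 3 and 4,
\[
\int|u|^3e_j=2\int(u^-)^3e_j\le C|u^-|_4^3\le C\epsilon^{1.35}.
\]
As $e_j\ge0$ and $u\ge1/\epsilon$ on $B'$, we get $\int_{B'}e_j\le C\epsilon^{4.35}$. By Chebyshev's inequality there is $B''\subset B'$ with $|B''|\ge\frac14|B|$ and $e_j\le C\epsilon^{0.35}$ on $B''$. Smallness of $e_j$ at one point is not enough, because very near a hole of size much less than $\epsilon$ the ball given by Proposition~\ref{prop:domains}(iii) is tiny; property (iv) lets us avoid such points. Fix $\kappa\in(0,1)$ with $2C_0\kappa<\frac14|B_1|$. For large $j$ we have $\eta^4\le\kappa$ and $\epsilon\le1$, so by (iv) there is $x_*\in B''$ with $t:=t_\eta(x_*)\ge\kappa\epsilon$. By (iii),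
\[
\kappa\epsilon\le t\le c_0^{-1}e_j(x_*)\le C\epsilon^{0.35},
\]
and there is a closed ball $K=\bar B(z,c_0t)\subset\mathbb{R}^4\setminus\Omega$ with $|z-x_*|\le t/c_0$. Every $x\in B'$ satisfies $|x-z|\le2\epsilon+t/c_0\le Ct$.

\medskip
\emph{Step 6: the deficit.} Translate $z$ to the origin and apply Lemma~\ref{lem:deficit} with $a=c_0t$, $\omega=\Omega$ and $v=w$, which is nonzero by Step 2. Let $k=w^3$, so $k^\pm=(w^\pm)^3$. By \eqref{eq:Rbounds} the kernel $\mathcal{R}$ is positive and dominated by that of $\mathcal{N}$, so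
\[
\delta=\langle k,\mathcal{R}k\rangle\ge\langle k^+,\mathcal{R}k^+\rangle-2\langle k^+,\mathcal{N}k^-\rangle .
\]
By (N2) and Steps 3 and 4, $\langle k^+,\mathcal{N}k^-\rangle\le S^{-1}|w^+|_4^3|w^-|_4^3\le C\epsilon^{1.35}$. On $B'$ we have $w\ge\frac1\epsilon-C|\beta|\ge\frac1{2\epsilon}$, so $\int_{B'}k^+\ge c\epsilon$; and $\mathcal{R}\ge ct^{-2}$ on $B'\times B'$ by \eqref{eq:Rbounds} and Step 5. Hence $\langle k^+,\mathcal{R}k^+\rangle\ge c\epsilon^2t^{-2}\ge c\epsilon^{1.3}$, and $\delta\ge c\epsilon^{1.3}-C\epsilon^{1.35}\ge c\epsilon^{1.3}$ for large $j$.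

\subsection{End of the proof}

By Steps 1 and 4, $|w|_2^2\le C\epsilon^{1.8}$. By Lemma~\ref{lem:deficit}, Step 6 and $|w|_4\le C$, and then by Step 2 and $A\le S$,
\[
A^2=|\nabla w|_2^2-\Lambda|w|_2^2\ge S|w|_4^2+c\,\epsilon^{1.3}-C\epsilon^{1.8}>S|w|_4^2\ge SA\ge A^2
\]
for large $j$. This contradiction proves Proposition~\ref{prop:final} and Theorem~\ref{thm:main}.\qed

\begin{remark}
If Step 1 is run with an exponent $\theta<1$ in place of $0.9$, the deficit has order $\epsilon^{4-3\theta}$, the error in Step 6 has order $\epsilon^{3\theta/2}$, and the term $\Lambda|w|_2^2$ has order $\epsilon^{2\theta}$; the argument needs $\theta>\frac89$. The bubble itself does not allow $\theta=1$: its $L^2$ norm on $B(y,1)$ is of order $\epsilon(\log\frac1\epsilon)^{1/2}$, while $|U_{\epsilon,y}|_3^3$ is of order $\epsilon$. This is the logarithm of Section~\ref{ss:count}.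
\end{remark}

\begin{remark}
The restriction to the first eigenvalue enters through the sign of the eigenfunction. Positivity of $e$ forces the sign change in Proposition~\ref{prop:limit}, and positivity of $e_j$ turns \eqref{eq:orth} into smallness of $e_j$ under the bubble in Step 5.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Baernstein}
Baernstein, \emph{Symmetrization in Analysis}.

\bibitem{ball}
\emph{On the Brezis-Nirenberg problem in a ball},
\texttt{https://projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?\allowbreak urlid=\allowbreak die\%2F1356012677\allowbreak\&isResultClick=True}.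

\end{thebibliography}
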